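# Two sums of weighted quasi-arithmetic means

## 1. Two measures on a square, made from one increasing function

Let $I\subset\mathbb R$ be a nonempty open interval and let $F:I\times I\to\mathbb R$ be continuous, symmetric, and strictly increasing in each variable. For a continuous increasing function $k$ on an open interval, $\lambda_k$ denotes its Stieltjes measure, $\lambda_k((p,q])=k(q)-k(p)$. Since $k$ is continuous, $\lambda_k$ has no atoms. For $y\in I$ let $m_y$ be the Stieltjes measure on $I$ of $x\mapsto F(x,y)$. By symmetry, $m_x$ is the Stieltjes measure of $y\mapsto F(x,y)$.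

**Definition 1.** For a Radon measure $\pi$ on $I$ and a Borel set $D\subset I\times I$ put
$$T_\pi(D)=\int \pi(dy)\,m_y\{x:(x,y)\in D\},\qquad S_\pi(D)=\int \pi(dx)\,m_x\{y:(x,y)\in D\}.\tag{1}$$

So $T_\pi$ uses $F$ in the first variable and $\pi$ in the second, and $S_\pi$ does the opposite. The integrands are Borel: fix $(p_0,q_0]$ with compact closure in $I$. The sets $D\subset(p_0,q_0]^2$ for which $y\mapsto m_y\{x:(x,y)\in D\}$ is Borel include the rectangles $(p,q]\times(p',q']$, because $m_y((p,q])=F(q,y)-F(p,y)$ is continuous in $y$. They are closed under proper differences and increasing unions, because $m_y((p_0,q_0])<\infty$. By the monotone class theorem they include all Borel subsets of $(p_0,q_0]^2$; now exhaust $I\times I$ by such squares. If $D\subset K\times K$ with $K=[p,q]\subset I$ then $T_\pi(D)\le\pi(K)\max_{y\in K}(F(q,y)-F(p,y))<\infty$, and the same for $S_\pi$: both measures are finite on relatively compact sets.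

For example, if $F(x,y)=x+y$, then $T_\pi=dx\,\pi(dy)$ and $S_\pi=\pi(dx)\,dy$.

One property is immediate from (1). If $\nu$ has a density $\rho$ with respect to $\mu$, then
$$dT_\nu=\rho(y)\,dT_\mu,\qquad dS_\nu=\rho(x)\,dS_\mu .\tag{2}$$

The next property is the reason for the definition. Let $\varphi$ be continuous and strictly increasing on $I$, $U=\varphi(I)$, $f=\varphi^{-1}:U\to I$, let $\frac12\le\alpha<1$, write $u=\varphi(x)$, $v=\varphi(y)$, and suppose that
$$F=f(s)+f(t),\qquad s=\alpha u+(1-\alpha)v,\quad t=(1-\alpha)u+\alpha v .\tag{3}$$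
In the coordinates $(u,v)$ the measure $\mu=\lambda_\varphi$ is Lebesgue measure on $U$. Regard $D$ as a subset of $U\times U$, put $1_D=0$ elsewhere, and set
$$X(D)=\int\lambda_f(ds)\int du\,1_D\Big(u,\tfrac{s-\alpha u}{1-\alpha}\Big),\qquad Y(D)=\int\lambda_f(dt)\int du\,1_D\Big(u,\tfrac{t-(1-\alpha)u}{\alpha}\Big).\tag{4}$$

**Lemma 1.** Suppose (3), and let $r=\frac{\alpha}{1-\alpha}\ge1$. Then
$$S_\mu=X+Y,\qquad T_\mu=rX+r^{-1}Y,\tag{5}$$
and therefore $T_\mu\le rS_\mu$ and $S_\mu\le rT_\mu$.

**Proof.** For fixed $u$, the measure $m_x$ in the coordinate $v$ is the Stieltjes measure of $v\mapsto f(\alpha u+(1-\alpha)v)+f((1-\alpha)u+\alpha v)$. The first summand contributes $\lambda_f$ carried over by $v=\frac{s-\alpha u}{1-\alpha}$, the second $\lambda_f$ carried over by $v=\frac{t-(1-\alpha)u}{\alpha}$. Integrating over $du$ and applying Tonelli (all measures are $\sigma$-finite) gives $S_\mu=X+Y$. In the same way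
$$T_\mu(D)=\int\lambda_f(ds)\int dv\,1_D\big(\tfrac{s-(1-\alpha)v}{\alpha},v\big)+\int\lambda_f(dt)\int dv\,1_D\big(\tfrac{t-\alpha v}{1-\alpha},v\big).$$
In the first inner integral $s$ is fixed. Pass to the variable $u=\frac{s-(1-\alpha)v}\alpha$, that is, $v=\frac{s-\alpha u}{1-\alpha}$, with $dv=\frac{\alpha}{1-\alpha}du=r\,du$ in absolute value; the first term is $rX(D)$. In the second, $t$ is fixed and $v=\frac{t-(1-\alpha)u}\alpha$, so $dv=r^{-1}du$ in absolute value; the second term is $r^{-1}Y(D)$. This is (5). Since $r\ge1$, $T_\mu=rX+r^{-1}Y\le r(X+Y)=rS_\mu$, and $rT_\mu=r^2X+Y\ge X+Y=S_\mu$. $\square$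

If $f$ is $C^1$ with $f'>0$, the lemma says
$$\frac{dT_\mu}{dS_\mu}=\frac{\alpha f'(s)+(1-\alpha)f'(t)}{(1-\alpha)f'(s)+\alpha f'(t)}\in\Big[\frac1r,\,r\Big],$$
which is clear. What matters is that the bound does not involve $f$, and that the lemma needs no derivative.

Here is what the construction is for. Below, one and the same $F$ has two representations of type (3): one with $(\varphi,\alpha)$ and one with $(\psi,\beta)$. The slice measures $m_y$ do not know which representation we use. So Lemma 1 for the pair $(\varphi,\alpha)$ can be evaluated in the coordinates of $\psi$, and conversely. If everything is smooth and $h=\psi\circ\varphi^{-1}$, then $\partial_xF$ and $\partial_yF$ written in both ways show that $h'(u)/h'(v)$ is the quotient of two numbers in $[1/r,r]$ and $[1/r',r']$, with $r'=\frac\beta{1-\beta}$ for $\beta\ge\frac12$. So $h'(u)/h'(v)\in[\frac1{rr'},rr']$ for all $u,v$: an a priori bound. The measures $T_\mu$ and $S_\mu$ will give a bound of this kind when nothing is known to be differentiable.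

## 2. The equation, its normalization, and the two theorems

Let $\mathrm{CM}(I)$ be the class of continuous, strictly monotone functions on $I$. For $\varphi\in\mathrm{CM}(I)$ and a weight $\alpha$, the number $\varphi^{-1}(\alpha\varphi(x)+(1-\alpha)\varphi(y))$ is a weighted quasi-arithmetic mean of $x$ and $y$. It lies between $x$ and $y$. For $\varphi=\mathrm{id}$ it is $\alpha x+(1-\alpha)y$; for $\varphi=\log$ on $(0,\infty)$ it is $x^\alpha y^{1-\alpha}$.

**Definition 2.** For $\varphi,\Phi\in\mathrm{CM}(I)$ write $\varphi\sim\Phi$ on $I$ if there are real $a\ne0$ and $b$ with $\varphi=a\Phi+b$ on $I$.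

For example $3-2\log\sim\log$ on $(0,\infty)$. Equivalent generators have the same weighted means: if $\varphi=a\Phi+b$, the constants $a,b$ cancel. The question is when the sum of two mirrored means determines the generator. Consider
$$
\begin{aligned}
&\varphi^{-1}(\alpha \varphi(x)+(1-\alpha) \varphi(y))+\varphi^{-1}((1-\alpha) \varphi(x)+\alpha \varphi(y))\\
&\qquad= \psi^{-1}(\beta \psi(x)+(1-\beta) \psi(y))+\psi^{-1}((1-\beta) \psi(x)+\beta \psi(y)). \end{aligned}\tag{6}
$$
For $\varphi=\psi=\mathrm{id}$ both sides are $x+y$ whatever the weights are. For $\varphi=\psi=\log$, $\alpha=\frac34$, $\beta=\frac12$, $x=1$, $y=16$ the left side is $8+2=10$ and the right side is $4+4=8$, so (6) fails. A theorem of Daróczy and Páles says that for $\alpha\in\{\beta,1-\beta\}$, (6) holds if and only if $\varphi\sim\psi$. The conjecture stated in "Report of Meeting" (https://www.journals.us.edu.pl/index.php/AMSIL/article/view/14070/10769) concerns all other weights. It is true: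

**Theorem 1.** Let $0<\alpha,\beta<1$, $\alpha\notin\{\beta,1-\beta\}$, $\varphi,\psi\in\mathrm{CM}(I)$. Then (6) holds for all $x,y\in I$ if and only if $\varphi\sim\mathrm{id}$ and $\psi\sim\mathrm{id}$ on $I$.

**Theorem 2.** Let $\alpha,\beta\in[0,1]$, $\varphi,\psi\in\mathrm{CM}(I)$, and let $\mathcal N\subset I\times I$ be any open neighborhood of the diagonal. Then (6) holds for all $(x,y)\in\mathcal N$ if and only if it holds on $I\times I$, and if and only if one of the following holds:

1. $\alpha,\beta\in(0,1)$, $\alpha\in\{\beta,1-\beta\}$, and $\varphi\sim\psi$;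
2. $\alpha,\beta\in(0,1)$, $\alpha\notin\{\beta,1-\beta\}$, and $\varphi\sim\mathrm{id}\sim\psi$;
3. $\alpha\in\{0,1\}$, $\beta\in(0,1)$, and $\psi\sim\mathrm{id}$ ($\varphi$ arbitrary); or $\beta\in\{0,1\}$, $\alpha\in(0,1)$, and $\varphi\sim\mathrm{id}$ ($\psi$ arbitrary);
4. $\alpha,\beta\in\{0,1\}$ ($\varphi,\psi$ arbitrary).

In particular the range $0<\alpha,\beta<1$ in Theorem 1 is optimal: if a weight is $0$ or $1$, the corresponding generator is unrestricted.

The "if" part of Theorem 1 is clear, since both sides are $x+y$. No regularity beyond $\mathrm{CM}$ is assumed for the other direction.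

**Normalization.** Replacing $\alpha$ by $1-\alpha$ or $\beta$ by $1-\beta$ does not change (6); interchanging the sides interchanges $(\varphi,\alpha)$ and $(\psi,\beta)$; replacing generators by equivalent ones changes nothing. So for Theorem 1 we assume from now on
$$\tfrac12\le\beta<\alpha<1,\qquad\varphi,\psi\ \text{strictly increasing}.\tag{7}$$
Put $r=\frac\alpha{1-\alpha}>r'=\frac\beta{1-\beta}\ge1$, and
$$U=\varphi(I),\quad W=\psi(I),\quad f=\varphi^{-1},\quad g=\psi^{-1},\quad h=\psi\circ f:U\to W,\quad H=h^{-1}=\varphi\circ g .$$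
With $u=\varphi(x)$, $v=\varphi(y)$, $w=\psi(x)$, $z=\psi(y)$, $s,t$ as in (3), and
$$\sigma=\beta w+(1-\beta)z,\qquad\tau=(1-\beta)w+\beta z,$$
equation (6) says that one function $F$ has two representations,
$$F=f(s)+f(t)=g(\sigma)+g(\tau).\tag{8}$$
It is continuous, symmetric, and strictly increasing in each variable. With $\mu=\lambda_\varphi$ and $\nu=\lambda_\psi$, Lemma 1 applies to both representations:
$$T_\mu\le rS_\mu,\quad S_\mu\le rT_\mu,\quad T_\nu\le r'S_\nu,\quad S_\nu\le r'T_\nu .\tag{9}$$
We write $B(p,\rho)=(p-\rho,p+\rho)$, $\bar B(p,\rho)$ for its closure, and $|E|$ for Lebesgue measure. A function is bi-Lipschitz if it and its inverse are Lipschitz; $C^{m,1}_{loc}$ means $C^m$ with locally Lipschitz $m$-th derivatives.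

## 3. Equal weights, and what breaks when the weights differ

**Proposition 1.** Let $0<\beta<1$, let $I_0$ be an open interval, $\varphi,\psi\in\mathrm{CM}(I_0)$, and let (6) hold on $I_0\times I_0$ with $\alpha=\beta$. Then $\varphi\sim\psi$ on $I_0$.

**Proof.** We may take $\varphi,\psi$ increasing. Suppose that $h=\psi\circ\varphi^{-1}$ is not affine. Then some chord of $h$ differs from $h$ at a point between the endpoints of the chord. The chord is the graph of an affine $\ell$ with positive slope. Replace $\psi$ by the equivalent increasing function $\ell^{-1}\circ\psi$; now the chord is the identity. Take a component of the set of points between the endpoints of the chord where $h\ne\mathrm{id}$, and pull it back by $\varphi$. This gives $x_1<x_2$ in $I_0$ with $\varphi=\psi$ at $x_1$ and $x_2$ and, say, $\psi>\varphi$ on $(x_1,x_2)$; the case $<$ is symmetric. Let $M_1,M_2$ be the two terms on the left of (6) at $(x_1,x_2)$ and $N_1,N_2$ those on the right, in the same order. All lie in $(x_1,x_2)$. As the weights are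 equal and $\varphi,\psi$ agree at $x_1,x_2$,
$$\psi(N_i)=\varphi(M_i)<\psi(M_i),\qquad i=1,2 .$$
So $N_i<M_i$ and $N_1+N_2<M_1+M_2$, which contradicts (6). $\square$

One case of Theorem 1 follows. If $\psi\sim\mathrm{id}$, the right side of (6) is $x+y$, which is also the right side for the generator $\mathrm{id}$ with weight $\alpha$. Proposition 1 with both weights $\alpha$ gives $\varphi\sim\mathrm{id}$. So as soon as one generator is affine, the other is.

For different weights the argument stops at the displayed line. At points where $\varphi=\psi$, the number $\varphi(M_1)$ is the $\alpha$-combination of the two values and $\psi(N_1)$ is the $\beta$-combination. They are different numbers, so an inequality between $\varphi$ and $\psi$ no longer orders $M_1$ and $N_1$. We need infinitesimal information.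

## 4. Smooth generators: the fourth-order condition

In this section and the next two we suppose that $\varphi,\psi$ are $C^\infty$ with positive derivatives on an open interval $J_0\subset I$, and that (6) holds on $J_0\times J_0$. Put
$$A=4\alpha(1-\alpha),\quad B=4\beta(1-\beta),\quad d=2\alpha-1,\quad P=\varphi''/\varphi',\quad Q=\psi''/\psi' .$$
Then $A,B\in(0,1]$, $d^2=1-A$, and $A\ne B$ because $\alpha\notin\{\beta,1-\beta\}$.

**Proposition 2.** On $J_0$ we have $AP=BQ=:R$, and
$$R''=c_1RR'-c_2R^3,\qquad c_1=\frac4{AB},\qquad c_2=\frac{4(A+B)-6AB}{(AB)^2}>0 .\tag{10}$$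

**Proof.** We expand (6) at $x=x_0+\theta$, $y=x_0-\theta$ for fixed $x_0\in J_0$.

**Step 1: expansion of $\varphi$ and $f$.** Replacing $\varphi$ by an equivalent function we may assume $\varphi(x_0)=0$, $\varphi'(x_0)=1$; $P$ does not change. Then
$$\varphi(x_0+\theta)=\theta+\tfrac{a_2}2\theta^2+\tfrac{a_3}6\theta^3+\tfrac{a_4}{24}\theta^4+o(\theta^4),$$
where $a_2=P$, $a_3=\varphi'''/\varphi'=P'+P^2$ and $a_4=P(P'+P^2)+(P'+P^2)'=P''+3PP'+P^3$, all at $x_0$. In general, if $\xi=\theta+b\theta^2+c\theta^3+e\theta^4+o(\theta^4)$, then $\theta=\xi-b\xi^2+(2b^2-c)\xi^3+(5bc-5b^3-e)\xi^4+o(\xi^4)$. To check, with this $\theta$ one has $\theta^2=\xi^2-2b\xi^3+(5b^2-2c)\xi^4+\dots$ and $\theta^3=\xi^3-3b\xi^4+\dots$, so in $\theta+b\theta^2+c\theta^3+e\theta^4$ the coefficients of $\xi^2,\xi^3$ cancel and that of $\xi^4$ is $5bc-5b^3-e+5b^3-2bc-3bc+e=0$. With $b=\frac{a_2}2$, $c=\frac{a_3}6$, $e=\frac{a_4}{24}$,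
$$f(\xi)-x_0=\xi-\tfrac{a_2}2\xi^2+\tfrac{3a_2^2-a_3}6\xi^3+\tfrac{10a_2a_3-15a_2^3-a_4}{24}\xi^4+o(\xi^4).$$

**Step 2: the left side of (6) up to $\theta^4$.** The two arguments of $f$ are the even part of $\varphi(x_0+\cdot)$ plus or minus $d$ times the odd part:
$$\xi_\pm=\pm d\,\theta+\tfrac{a_2}2\theta^2\pm\tfrac{d\,a_3}6\theta^3+\tfrac{a_4}{24}\theta^4+o(\theta^4).$$
So $f(\xi_+)+f(\xi_-)$ is twice the part of $f(\xi_+)$ that is even in $d$. The coefficients of $\theta$ and $\theta^3$ in $f(\xi_+)$ are odd in $d$. The coefficient of $\theta^2$ in $f(\xi_+)$ is $\frac{a_2}2-\frac{a_2}2d^2$, so the left side of (6) has $\theta^2$-coefficient $P(1-d^2)=AP$.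

For $\theta^4$: the coefficients of $\theta^4$ in $\xi_+,\xi_+^2,\xi_+^3,\xi_+^4$ are $\frac{a_4}{24}$, $\frac{a_2^2}4+\frac{d^2a_3}3$, $\frac{3d^2a_2}2$, $d^4$. So the coefficient in $f(\xi_+)$ is
$$\tfrac{a_4}{24}-\tfrac{a_2}2\Big(\tfrac{a_2^2}4+\tfrac{d^2a_3}3\Big)+\tfrac{3a_2^2-a_3}6\cdot\tfrac{3d^2a_2}2+d^4\,\tfrac{10a_2a_3-15a_2^3-a_4}{24}.$$
Multiplying by $24$, the $\theta^4$-coefficient of the left side of (6) is $\frac1{12}$ times
$$a_4(1-d^4)+a_2a_3(-10d^2+10d^4)+a_2^3(-3+18d^2-15d^4).$$
Insert $a_4=P''+3PP'+P^3$ and $a_2a_3=PP'+P^3$. This equals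
$$P''(1-d^4)+PP'(3-10d^2+7d^4)+P^3(-2+8d^2-6d^4).$$
With $d^2=1-A$ we have $1-d^4=A(2-A)$, $3-10d^2+7d^4=(1-d^2)(3-7d^2)=A(7A-4)$, and $-2+8d^2-6d^4=(1-d^2)(6d^2-2)=A(4-6A)$. So the $\theta^4$-coefficient is
$$\tfrac1{12}A\big[(2-A)P''+(7A-4)PP'+(4-6A)P^3\big].$$

**Step 3: comparison.** The same holds for $(\psi,\beta)$ with $B,Q$. The $\theta^2$-terms give $AP=BQ=R$. In terms of $R$, the $\theta^4$-terms say that
$$(2-A)R''+\big(7-\tfrac4A\big)RR'+\big(\tfrac4{A^2}-\tfrac6A\big)R^3$$
is unchanged when $A$ is replaced by $B$. Subtract, and use $\frac1A-\frac1B=-\frac{A-B}{AB}$ and $\frac1{A^2}-\frac1{B^2}=-\frac{(A-B)(A+B)}{(AB)^2}$. After division by $A-B\ne0$,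
$$-R''+\frac4{AB}RR'-\Big[\frac{4(A+B)}{(AB)^2}-\frac6{AB}\Big]R^3=0,$$
which is (10). Finally $A+B\ge2\sqrt{AB}\ge2AB$, so $4(A+B)\ge8AB>6AB$ and $c_2>0$. $\square$

As a test, let $\varphi=e^{px}$, $\psi=e^{qx}$ with $Ap=Bq\ne0$. Then $P=p$, $Q=q$, and the $\theta^2$-terms agree everywhere, but $R=Ap$ is a nonzero constant and (10) fails because $c_2\ne0$. Exponentials are excluded at order four.

Powers are not. If $2k^2-c_1k+c_2=0$, then $R=\frac1{1-kx}$ has $R'=kR^2$, $R''=2k^2R^3$, so it satisfies (10). Here $k$ has discriminant $c_1^2-8c_2=16\,\frac{1-2(A+B)+3AB}{(AB)^2}$. For $A=\frac18$, $B=\frac14$ it is positive ($1-\frac34+\frac3{32}>0$), so $k$ is real and there are real generators with $\varphi''/\varphi'=R/A$, $\psi''/\psi'=R/B$ that pass the fourth-order test at every point. For $B=1$, $A<1$ the numerator is $16(A-1)<0$ and $k$ is not real. So two things remain in the smooth case: reduce to powers, and exclude powers with complex exponents by the full equation.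

## 5. Homogeneity reduces the smooth case to two power functions

Suppose $R\not\equiv0$ on $J_0$; we look for a contradiction. The purpose of this section is to produce a pair of power functions, possibly complex, that satisfies (6) exactly near a point.

**Step 1: all solutions of (10) at once.** For $(r_0,r_1)\in\mathbb C^2$ let $R_{r_0,r_1}$ be the holomorphic solution of (10) near $0$ with $R(0)=r_0$, $R'(0)=r_1$. With $R=R_{r_0,r_1}$ put
$$\Phi'(x)=\exp\int_0^x\frac RA,\qquad\Psi'(x)=\exp\int_0^x\frac RB,\qquad\Phi(0)=\Psi(0)=0 ,$$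
and let $E_{r_0,r_1}(x,y)$ be the left side minus the right side of (6) for $(\Phi,\Psi)$ near $(0,0)$, with the local inverses that send $0$ to $0$. Let $e_{ij}(r_0,r_1)$ be its Taylor coefficients at $(0,0)$. They are polynomials in $(r_0,r_1)$: by (10) the Taylor coefficients of $R$ are, recursively, polynomials in $(r_0,r_1)$, hence so are those of $\Phi,\Psi$; and so are those of the inverses, since $\Phi'(0)=\Psi'(0)=1$ and no division occurs in the reversion.

**Step 2: scaling.** If $R$ solves (10) and $q\in\mathbb C\setminus\{0\}$, then $qR(qx)$ solves (10), since each term is multiplied by $q^3$. Its data are $(qr_0,q^2r_1)$. The functions $\Phi,\Psi$ become $\Phi(qx)/q$, $\Psi(qx)/q$, and $E(x,y)$ becomes $E(qx,qy)/q$. So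
$$e_{ij}(qr_0,q^2r_1)=q^{\,i+j-1}e_{ij}(r_0,r_1).\tag{11}$$

**Step 3: zeros of the $e_{ij}$.** Let $x_0\in J_0$ and let $R=AP$ again be the function of Proposition 2. By uniqueness for (10), $R(x_0+\cdot)$ is near $0$ the analytic solution with data $(R(x_0),R'(x_0))$. As $\varphi''/\varphi'=R/A$ and $\psi''/\psi'=R/B$, the functions $\varphi(x_0+\cdot)$, $\psi(x_0+\cdot)$ are affine functions of the corresponding $\Phi,\Psi$. By (6), $E_{R(x_0),R'(x_0)}$ vanishes at real points near $(0,0)$, so $e_{ij}(R(x_0),R'(x_0))=0$ for all $i,j$. On an open interval where $R\ne0$ put $\varrho=R'/R^2$. By (11) with $q=1/R(x)$, $e_{ij}(1,\varrho(x))=0$ there.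

**Step 4: a root $k$.** We claim that there is $k\in\mathbb C$ with
$$2k^2-c_1k+c_2=0,\qquad e_{ij}(1,k)=0\ \text{ for all }i,j.\tag{12}$$
If $\varrho$ is not constant, it takes infinitely many values, so the polynomials $e_{ij}(1,\cdot)$ vanish identically, and any root $k$ of the quadratic will do. If $\varrho\equiv k$, then $R'=kR^2$, $R''=2k^2R^3$, and (10) gives $2k^2-c_1k+c_2=0$.

**Step 5: the power functions.** Since $c_2\ne0$, $k\ne0$. The solution of (10) with data $(1,k)$ is $R(x)=\frac1{1-kx}$, so
$$\Phi'=(1-kx)^{a-1},\quad\Psi'=(1-kx)^{b-1},\qquad a=1-\frac1{kA},\quad b=1-\frac1{kB},\quad a\ne b .$$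
With $X=1-kx$, $\Phi$ is an affine function of $X^a$ (of $\log X$ if $a=0$), and similarly for $\Psi$ and $b$. By (12), $E_{1,k}\equiv0$ near $(0,0)$. Since $x$ is an affine function of $X$, this is equation (6) for the generators $X^a$ (or $\log X$) and $X^b$ (or $\log X$) in the variables $X=1-kx$, $Y=1-ky$ near $1$. Put $X=1$, $Y=e^\zeta$. For complex $\zeta$ near $0$, with principal branches,
$$G_{a,\alpha}(\zeta)=G_{b,\beta}(\zeta),\tag{13}$$
$$G_{a,\alpha}(\zeta)=(\alpha+(1-\alpha)e^{a\zeta})^{1/a}+(1-\alpha+\alpha e^{a\zeta})^{1/a}\ (a\ne0),\qquad G_{0,\alpha}(\zeta)=e^{(1-\alpha)\zeta}+e^{\alpha\zeta}.$$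

## 6. Branch points exclude the power functions

For real exponents one could compare the two sides of (13) as $\zeta\to\pm\infty$. As $k$ may be complex, we compare singularities.

**Definition 3.** For a holomorphic germ at $0$, let $\mathrm{Sing}$ be the set of $\zeta^*\ne0$ such that the germ continues analytically along $[0,\zeta^*)$ but this continuation does not extend holomorphically to a neighborhood of $\zeta^*$.

For example, $\mathrm{Sing}$ of $(1-\zeta)^{1/2}$ is $\{1\}$, and $\mathrm{Sing}$ of an entire function is empty. Each ray from $0$ contains at most one point of $\mathrm{Sing}$. Let $L_\alpha=\log\frac\alpha{1-\alpha}>0$, $Z_\alpha=\{\pm L_\alpha+i\pi(2n+1):n\in\mathbb Z\}$, and likewise $L_\beta\ge0$ and $Z_\beta$. Let $\mathbb N=\{1,2,\dots\}$ and $\mathcal E=\{0\}\cup\{1/n:n\in\mathbb N\}$.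

**Lemma 2.** If $a\notin\mathcal E$, then $\mathrm{Sing}(G_{a,\alpha})=a^{-1}Z_\alpha$. If $b\notin\mathcal E$, then $\mathrm{Sing}(G_{b,\beta})$ is $b^{-1}Z_\beta$ when $\beta>\frac12$, and $\{\pm i\pi/b\}$ when $\beta=\frac12$. If $a\in\mathcal E$, resp. $b\in\mathcal E$, the function is entire and $\mathrm{Sing}=\emptyset$.

**Proof.** The last statement is clear. Let $a\notin\mathcal E$. The zeros of $\alpha+(1-\alpha)e^{a\zeta}$ are given by $a\zeta=L_\alpha+i\pi(2n+1)$, those of $1-\alpha+\alpha e^{a\zeta}$ by $a\zeta=-L_\alpha+i\pi(2n+1)$. All are simple, and the two sets are disjoint as $L_\alpha>0$. No two points of $Z_\alpha$ lie on a common ray from $0$: their real parts would have the same sign, hence be equal and nonzero, so the points would coincide. The same holds for $a^{-1}Z_\alpha$. So the germ continues along each ray up to the point of $a^{-1}Z_\alpha$ on it, or along the whole ray if there is none.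

Let $\zeta^*\in a^{-1}Z_\alpha$. One of the two bases has the form $(\zeta-\zeta^*)p(\zeta)$ near $\zeta^*$ with $p(\zeta^*)\ne0$; the other does not vanish there. So near the end of $[0,\zeta^*)$ one term of $G_{a,\alpha}$ is $(\zeta-\zeta^*)^{1/a}E(\zeta)$ with $E$ holomorphic and nonvanishing near $\zeta^*$, and the other term is holomorphic near $\zeta^*$. If the sum extended holomorphically to $\zeta^*$, then $(\zeta-\zeta^*)^{1/a}E$ would equal a holomorphic $N\not\equiv0$. The logarithmic derivatives
$$\frac{1/a}{\zeta-\zeta^*}+\frac{E'}E\qquad\text{and}\qquad\frac{N'}N$$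
are meromorphic near $\zeta^*$ and would coincide. Comparing residues, $1/a$ is the order of $N$ at $\zeta^*$, an element of $\{0,1,2,\dots\}$. As $1/a\ne0$, $1/a\in\mathbb N$, a contradiction. The proof for $b$ and $\beta>\frac12$ is the same. For $\beta=\frac12$ both terms coincide and $G_{b,\beta}=2\big(\frac{1+e^{b\zeta}}2\big)^{1/b}$. The zeros $i\pi(2n+1)/b$ of the base lie on two rays, and the first ones, $\pm i\pi/b$, are singular by the same argument. $\square$

**Proposition 3.** If $\varphi,\psi$ are $C^\infty$ with positive derivatives on an open interval $J_0\subset I$ and (6) holds on $J_0\times J_0$, then $\varphi$ and $\psi$ are affine on $J_0$.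

**Proof.** Suppose $R\not\equiv0$. By Section 5 we have (13) with $a\ne b$, so the two germs have the same $\mathrm{Sing}$.

*Case $a\notin\mathcal E$.* Then $\mathrm{Sing}$ is infinite, so Lemma 2 gives $\beta>\frac12$, $b\notin\mathcal E$, and $Z_\alpha=\lambda Z_\beta$ with $\lambda=a/b$. The lines that contain infinitely many points of $Z_\alpha$ are exactly the two vertical lines $\mathrm{Re}=\pm L_\alpha$, since any other line meets each of these in at most one point. Similarly for $Z_\beta$. So multiplication by $\lambda$ maps vertical lines to vertical lines, and $\lambda\in\mathbb R$. On these lines consecutive points have distance $2\pi$, so $|\lambda|=1$. Then $L_\alpha=L_\beta$ and $\alpha=\beta$, a contradiction.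

*Case $a\in\mathcal E$.* Then $\mathrm{Sing}=\emptyset$, so $b\in\mathcal E$, both functions are entire, and (13) holds for all real $\zeta$. For $n\in\mathbb N$, as $\zeta\to-\infty$,
$$G_{1/n,\alpha}(\zeta)=\alpha^n+(1-\alpha)^n+n\big[\alpha^{n-1}(1-\alpha)+(1-\alpha)^{n-1}\alpha\big]e^{\zeta/n}+o(e^{\zeta/n}),$$
with positive constant term and positive coefficient of $e^{\zeta/n}$, while $G_{0,\alpha}(\zeta)\to0$. The same holds with $\beta$. So either $a=b=0$, or $a=\frac1n$ and $b=\frac1{n'}$. In the latter case the constant terms agree, and then the leading exponential rates give $n=n'$. In all cases $a=b$, a contradiction.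

Hence $R\equiv0$ on $J_0$, that is, $\varphi''=\psi''=0$. $\square$

It remains to find one interval $J_0$ on which $\varphi$ and $\psi$ are smooth, and to pass from $J_0$ to $I$.

## 7. The transfer function $h$ is locally bi-Lipschitz

Monotone functions are differentiable almost everywhere, so one may try to differentiate (8) in $u$ for almost every $(u,v)$ and repeat the quotient argument of Section 1. This stops at once: there are strictly increasing continuous $f$ with $f'=0$ a.e., and for such $f$ the $u$-derivative of $f(s)+f(t)$ is $0$ at almost every $u$ (for fixed $v$). No information about $h$ is left. The inequalities (9) hold for measures and lose nothing, so we use them instead.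

We use the coordinates $(w,z)$ of $\psi$ for the measures of $\varphi$. Let $\kappa=\lambda_H$ on $W$. This is the image of $\mu$ under $\psi$, because $\varphi=H\circ\psi$. Let $T,S$ be the images of $T_\mu,S_\mu$; then $T\le rS$ and $S\le rT$. By (8) the slice measures are computed from $g$: for fixed $z$, the slice measure in $w$ is the Stieltjes measure of $w\mapsto g(\beta w+(1-\beta)z)+g((1-\beta)w+\beta z)$. Put $c=\frac{1-\beta}2\le\frac14$ and, for $w,z\in W$,
$$\Omega(\rho)=\lambda_g(B(\sigma,\rho))+\lambda_g(B(\tau,\rho)).$$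

**Step 1: a box inequality.** It turns $S\le rT$ into an inequality between $\kappa$ near $w$ and $\kappa$ near $z$. If $B(w,\varepsilon),B(z,\varepsilon)\subset W$, then
$$\begin{aligned}\kappa(B(w,c\varepsilon))\,\Omega(c\varepsilon)&\le r\,\kappa(B(z,\varepsilon))\,\Omega(\varepsilon),\\ \kappa(B(z,c\varepsilon))\,\Omega(c\varepsilon)&\le r\,\kappa(B(w,\varepsilon))\,\Omega(\varepsilon).\end{aligned}\tag{14}$$

*Proof.* $B(\sigma,\varepsilon),B(\tau,\varepsilon)$ lie in $W$, being convex combinations of $B(w,\varepsilon)$ and $B(z,\varepsilon)$. Let $D=B(w,c\varepsilon)\times B(z,\varepsilon)$. Then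
$$S(D)=\int_{B(w,c\varepsilon)}\kappa(dw')\big[\lambda_g(\beta w'+(1-\beta)B(z,\varepsilon))+\lambda_g((1-\beta)w'+\beta B(z,\varepsilon))\big].$$
The two intervals have radii $(1-\beta)\varepsilon=2c\varepsilon$ and $\beta\varepsilon\ge2c\varepsilon$, and their centers $\beta w'+(1-\beta)z$ and $(1-\beta)w'+\beta z$ are within $c\varepsilon$ of $\sigma$ and $\tau$. So they contain $B(\sigma,c\varepsilon)$ and $B(\tau,c\varepsilon)$, and $S(D)\ge\kappa(B(w,c\varepsilon))\Omega(c\varepsilon)$. Also
$$T(D)=\int_{B(z,\varepsilon)}\kappa(dz')\big[\lambda_g(\beta B(w,c\varepsilon)+(1-\beta)z')+\lambda_g((1-\beta)B(w,c\varepsilon)+\beta z')\big]\le\kappa(B(z,\varepsilon))\,\Omega(\varepsilon),$$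
because these intervals lie in $B(\sigma,\varepsilon)$ and $B(\tau,\varepsilon)$. Now use $S\le rT$.

For the second inequality let $D'=B(w,\varepsilon)\times B(z,c\varepsilon)$. For $z'\in B(z,c\varepsilon)$ the intervals $\beta B(w,\varepsilon)+(1-\beta)z'$ and $(1-\beta)B(w,\varepsilon)+\beta z'$ have radii $\beta\varepsilon\ge2c\varepsilon$ and $(1-\beta)\varepsilon=2c\varepsilon$ and centers within $c\varepsilon$ of $\sigma$ and $\tau$. So $T(D')\ge\kappa(B(z,c\varepsilon))\Omega(c\varepsilon)$. For $w'\in B(w,\varepsilon)$ the intervals $\beta w'+(1-\beta)B(z,c\varepsilon)$ and $(1-\beta)w'+\beta B(z,c\varepsilon)$ lie in $B(\sigma,\varepsilon)$ and $B(\tau,\varepsilon)$, so $S(D')\le\kappa(B(w,\varepsilon))\Omega(\varepsilon)$. Use $T\le rS$. $\square$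

If we could divide (14) by $\Omega(\varepsilon)$ with a bounded loss, we could compare $\kappa$ near $w$ and near $z$. But $\Omega(\varepsilon)/\Omega(c\varepsilon)$ may be unbounded as $\varepsilon\to0$. What saves us is that it cannot be large at most scales.

**Step 2: good scales.** Let $\Theta:(0,\rho_0)\to(0,\infty)$ be nondecreasing with $\Theta(\rho)\ge\rho^2$ for small $\rho$, and let $K=c^{-16}$. Call $j$ *bad* for $\Theta$ if $\Theta(c^j)>K\,\Theta(c^{j+2})$, and *good* otherwise. (For $\Theta(\rho)=\rho$ the quotient is $c^{-2}$ and every $j$ is good.) *For two such functions there are infinitely many $j$ that are good for both.* Indeed, fix a parity class and a starting index $j_0$, and let $n_N$ be the number of bad $j\in[j_0,N]$ in the class. Along the class the quotients $\Theta(c^j)/\Theta(c^{j+2})$ are all at least $1$, and the bad ones exceed $K$. Their product telescopes, so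
$$c^{-16n_N}=K^{n_N}\le\frac{\mathrm{const}}{\Theta(c^{N+2})}\le\mathrm{const}\cdot c^{-2(N+2)},\qquad n_N\le\frac{N+2}8+\mathrm{const}.$$
With two parity classes, the bad $j$ have upper density at most $\frac14$. For two functions, the $j$ that are bad for at least one of them have upper density at most $\frac12$.

**Step 3: typical points.** This supplies the lower bound $\Theta(\rho)\ge\rho^2$. Let $\pi$ be a Radon measure on an open interval. Call $p$ *$\pi$-typical* if $\pi(B(p,\rho))\ge\rho^2$ for all sufficiently small $\rho$. (For Lebesgue measure every point is typical. For $\pi=\lambda_k$ with $k(x)=x^3$, the point $0$ is not, since $\pi(B(0,\rho))=2\rho^3$; all others are.) *$\pi$-almost every $p$ is typical.* To see this, let $Z$ be a compact subinterval and let $Z_n$ be the set of $p\in Z$ with $\pi(B(p,2^{-n}))<4\cdot4^{-n}$, for $n$ so large that these balls stay in the domain. Cover $Z$ by at most $C2^n$ half-open intervals of length $2^{-n}$. Two points of such an interval have distance less than $2^{-n}$; so if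 it contains some $p\in Z_n$, its part in the domain lies in $B(p,2^{-n})$ and has measure less than $4\cdot4^{-n}$. Thus $Z_n$ has outer $\pi$-measure at most $4C2^{-n}$. By Borel–Cantelli, $\pi$-a.e. $p\in Z$ lies in only finitely many $Z_n$. If $p\notin Z_n$ for all $n\ge n_0$, and $2^{-n}\le\rho<2^{-n+1}$ with $n\ge n_0$, then $\pi(B(p,\rho))\ge\pi(B(p,2^{-n}))\ge4\cdot4^{-n}>\rho^2$.

We also recall **Vitali's covering theorem** (Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Thm 2.8) on the line: if $\pi$ is a Radon measure on $\mathbb R$, $A\subset\mathbb R$, and $\mathcal B$ is a family of closed balls such that every point of $A$ is the center of balls in $\mathcal B$ of arbitrarily small radius, then there are countably many disjoint $B_i\in\mathcal B$ with $\pi(A\setminus\bigcup B_i)=0$.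

**Step 4: comparison of $\kappa$ with its reflections.** Fix $\omega_0\in W$, put $\Lambda=\frac{1+\beta}{1-\beta}\ge3$, choose $\ell>0$ such that $J^*=B(\omega_0,\Lambda\ell)$ is relatively compact in $W$, and let $J=B(\omega_0,\ell)$. For $\sigma\in J$ let
$$b_\sigma(w)=\frac{\sigma-\beta w}{1-\beta},\qquad b'_\sigma(z)=b_\sigma^{-1}(z)=\frac{\sigma-(1-\beta)z}\beta .$$
So $z=b_\sigma(w)$ means $\sigma=\beta w+(1-\beta)z$. Both maps send $J$ into $J^*$, since $\frac{1+\beta}{1-\beta}=\Lambda$ and $\frac{1+(1-\beta)}\beta=\frac{2-\beta}\beta\le3\le\Lambda$.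

**Lemma 3.** Let $C_0=K^2r$. For all $\sigma\in J$ and all compact intervals $E\subset J$,
$$\kappa(E)\le C_0\,\kappa(b_\sigma E),\qquad\kappa(E)\le C_0\,\kappa(b'_\sigma E).\tag{15}$$

**Proof.** First let $\sigma\in J$ be $\lambda_g$-typical, $O\subset J$ open, $w\in O$ a $\kappa$-typical point, and $z=b_\sigma(w)$. For this pair $(w,z)$ we have $\Omega(\rho)\ge\lambda_g(B(\sigma,\rho))\ge\rho^2$ and $\kappa(B(w,\rho))\ge\rho^2$ for small $\rho$. By Step 2 infinitely many $j$ are good for both $\Omega$ and $\rho\mapsto\kappa(B(w,\rho))$. For such large $j$, (14) with $\varepsilon=c^{j+1}$ gives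
$$\kappa(B(w,c^j))\le K\kappa(B(w,c^{j+2}))\le Kr\,\kappa(B(z,c^{j+1}))\frac{\Omega(c^{j+1})}{\Omega(c^{j+2})}\le C_0\,\kappa(B(z,c^{j+1})),$$
since $\Omega(c^{j+1})\le\Omega(c^j)\le K\Omega(c^{j+2})$. Moreover $b_\sigma(B(w,c^j))$ is the ball around $z$ of radius $\frac\beta{1-\beta}c^j\ge c^j$, so it contains $B(z,c^{j+1})$, and
$$\kappa(B(w,c^j))\le C_0\,\kappa(b_\sigma(B(w,c^j))).$$
Apply Vitali's theorem to the restriction of $\kappa$ to $J^*$, extended by zero, with $A$ the set of $\kappa$-typical points of $O$ and the closed balls $\bar B(w,c^j)\subset O$ of this kind. As $\kappa$-almost every point of $O$ is in $A$, we get disjoint balls $\bar B(w_i,c^{j_i})\subset O$ covering $\kappa$-almost all of $O$. Their images under $b_\sigma$ are disjoint subsets of $b_\sigma O$. Summing, with $\kappa$ nonatomic, $\kappa(O)\le C_0\kappa(b_\sigma O)$.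

For the second part let $z\in O$ be $\kappa$-typical and $w=b'_\sigma(z)$; again $\sigma=\beta w+(1-\beta)z$. For large $j$ that are good for $\Omega$ and for $\rho\mapsto\kappa(B(z,\rho))$, the second line of (14) gives $\kappa(B(z,c^j))\le C_0\kappa(B(w,c^{j+1}))$. The set $b'_\sigma(B(z,c^j))$ is the ball around $w$ of radius $\frac{1-\beta}\beta c^j>c\cdot c^j$, as $c=\frac{1-\beta}2$ and $\beta<2$. So it contains $B(w,c^{j+1})$, and Vitali's theorem gives $\kappa(O)\le C_0\kappa(b'_\sigma O)$.

Taking for $O$ the interior of $E$, we have (15) for typical $\sigma$. Typical $\sigma$ are dense in $J$, because every open subinterval has positive $\lambda_g$-measure. Finally $\kappa(b_\sigma E)$ and $\kappa(b'_\sigma E)$ are differences of values of the continuous function $H$ at points depending continuously on $\sigma$. Hence (15) holds for all $\sigma\in J$. $\square$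

**Step 5: averaging over $\sigma$.** This replaces $\kappa(b_\sigma E)$, about which we know nothing, by a multiple of $|E|$.

**Proposition 4.** $H$, and hence $h$, is locally bi-Lipschitz.

**Proof.** Let $E\subset J$ be a compact interval of length $e$. Note that $z\in b_\sigma E$ if and only if $\sigma\in(1-\beta)z+\beta E$, an interval of length $\beta e$. Integrate the first part of (15) over $\sigma\in J$ and use Tonelli:
$$2\ell\,\kappa(E)\le C_0\int_J\kappa(b_\sigma E)\,d\sigma=C_0\int_{J^*}\kappa(dz)\,\big|J\cap((1-\beta)z+\beta E)\big|\le C_0\,\kappa(J^*)\,\beta e .$$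
Conversely let $E\subset B(\omega_0,\frac\ell{2\Lambda})$ and $J_s=B(\omega_0,\frac\ell\Lambda)$. For $\sigma\in J_s$ the points of $b_\sigma E$ have distance less than $\frac{1+\beta}{1-\beta}\cdot\frac\ell\Lambda=\ell$ from $\omega_0$, so $b_\sigma E\subset J$. The second part of (15), applied to $b_\sigma E$, gives $\kappa(b_\sigma E)\le C_0\kappa(E)$. Integrating over $J_s$,
$$\tfrac{2\ell}\Lambda C_0\,\kappa(E)\ge\int\kappa(dz)\,\big|J_s\cap((1-\beta)z+\beta E)\big|\ge\kappa\big(B(\omega_0,\tfrac\ell{2\Lambda})\big)\,\beta e,$$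
since $(1-\beta)z+\beta E\subset J_s$ for $z\in B(\omega_0,\frac\ell{2\Lambda})$. As $\kappa(E)$ is the increment of $H$ over $E$, $H$ is bi-Lipschitz near $\omega_0$, and $\omega_0\in W$ was arbitrary. $\square$

## 8. Near a Lebesgue point of $h'$ the function $f$ is bi-Lipschitz

Now we know $h$, but not $f$. For smooth $f$ the quotient $dT_\mu/dS_\mu$ in Section 1 is an increasing function of $f'(s)/f'(t)$ (as $\alpha>\frac12$), with limits $1/r$ and $r$ at $0$ and $\infty$. If the quotient stays in $[1/r'',r'']$ with $r''<r$, then $f'(s)/f'(t)$ is bounded above and below. By (9) the corresponding quotient for $\nu$ is at most $r'<r$, and by (2) it differs from that for $\mu$ only by $h'(v)/h'(u)$, which is close to $1$ near a Lebesgue point of $h'$ except on a small set. We carry this out with measures.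

**Step 1: $X$ and $Y$ are comparable.** In the coordinate $u$ the measure $\nu$ is $\lambda_h$, with density $h'$. Fix a Borel version of $h'$ with values in $(0,\infty)$; by Proposition 4 it is, a.e. on compact sets, bounded and bounded away from $0$. By (2), in coordinates $(u,v)$, $dT_\nu=h'(v)\,dT_\mu$ and $dS_\nu=h'(u)\,dS_\mu$. Choose $\eta\in(0,1)$ with $r'':=r'\frac{1+\eta}{1-\eta}<r$; then $r''>1$. Let $u_0$ be a Lebesgue point of $h'$, $c_0=h'(u_0)>0$ the limit of the averages, and
$$\mathcal P=\{u:|h'(u)-c_0|\le\eta c_0\}.$$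
Since $\eta c_0|B(u_0,\rho)\setminus\mathcal P|\le\int_{B(u_0,\rho)}|h'-c_0|=o(\rho)$, we have $|B(u_0,\rho)\setminus\mathcal P|=o(\rho)$. For relatively compact Borel $D\subset\mathcal P\times\mathcal P$, by (9),
$$T_\mu(D)\le\frac{T_\nu(D)}{(1-\eta)c_0}\le\frac{r'S_\nu(D)}{(1-\eta)c_0}\le r''S_\mu(D),$$
and likewise $S_\mu(D)\le r''T_\mu(D)$. Insert (5): $rX+r^{-1}Y\le r''(X+Y)$ and $X+Y\le r''(rX+r^{-1}Y)$, that is,
$$(r-r'')X\le(r''-r^{-1})Y,\qquad(1-r''/r)Y\le(rr''-1)X .$$
All coefficients are positive, so there is $C_1=C_1(r,r'')$ with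
$$X\le C_1Y,\qquad Y\le C_1X\qquad\text{on such }D.\tag{16}$$

**Step 2: the coordinates $(s,t)$.** They make $X$ and $Y$ product measures. Solving (3), with $\alpha>\frac12$,
$$u=\frac{\alpha s-(1-\alpha)t}{2\alpha-1},\qquad v=\frac{\alpha t-(1-\alpha)s}{2\alpha-1}.$$
At fixed $s$, $t=\frac{\alpha s-(2\alpha-1)u}{1-\alpha}$; at fixed $t$, $s=\frac{(2\alpha-1)u+(1-\alpha)t}\alpha$. So (4) becomes
$$X=\tfrac{1-\alpha}{2\alpha-1}\,\lambda_f(ds)\,dt,\qquad Y=\tfrac\alpha{2\alpha-1}\,ds\,\lambda_f(dt).\tag{17}$$

**Step 3: a small bad set.** Let $\vartheta_1=\min\{1,\frac1{2C_1r}\}$ and $\vartheta=\alpha(1-\alpha)\vartheta_1$. Choose $\rho>0$ so small that $B(u_0,\rho)$ is relatively compact in $U$ and $|B(u_0,\rho)\setminus\mathcal P|\le\vartheta\rho$. Put $\rho'=(2\alpha-1)\rho$ and $V=B(u_0,\rho')$. If $s,t\in V$, then $u$ and $v$ have distance less than $\frac{\alpha+(1-\alpha)}{2\alpha-1}\rho'=\rho$ from $u_0$. Let $\mathcal D=\{(s,t)\in V^2:u\notin\mathcal P\text{ or }v\notin\mathcal P\}$. At fixed $s$, $t$ is an affine function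 of $u$ with slope $\frac{2\alpha-1}{1-\alpha}$ in absolute value, and an affine function of $v$ with slope $\frac{2\alpha-1}\alpha$. So for each $s\in V$
$$|\{t\in V:(s,t)\in\mathcal D\}|\le\Big(\frac{2\alpha-1}{1-\alpha}+\frac{2\alpha-1}\alpha\Big)\vartheta\rho=\frac{2\alpha-1}{\alpha(1-\alpha)}\vartheta\rho=\vartheta_1\rho'.$$

**Step 4: the two bounds.** Let $\Sigma\subset V$ be an interval and let $D$ correspond to $(\Sigma\times V)\setminus\mathcal D$. Then $D\subset\mathcal P\times\mathcal P$ is relatively compact and (16) applies.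

*Upper bound.* By (17), $X(D)\ge\frac{1-\alpha}{2\alpha-1}\lambda_f(\Sigma)(2-\vartheta_1)\rho'\ge\frac{1-\alpha}{2\alpha-1}\lambda_f(\Sigma)\rho'$ and $Y(D)\le\frac\alpha{2\alpha-1}|\Sigma|\lambda_f(V)$. So $X\le C_1Y$ yields $\lambda_f(\Sigma)\le L|\Sigma|$ with $L=C_1r\lambda_f(V)/\rho'$: $f$ is Lipschitz on $V$.

*Lower bound.* Now $\lambda_f(dt)=f'(t)\,dt$ on $V$ with $f'\le L$, and $L\vartheta_1\rho'=C_1r\vartheta_1\lambda_f(V)\le\frac12\lambda_f(V)$. So
$$Y(D)\ge\tfrac\alpha{2\alpha-1}|\Sigma|\big(\lambda_f(V)-L\vartheta_1\rho'\big)\ge\tfrac\alpha{2\alpha-1}|\Sigma|\,\tfrac12\lambda_f(V),$$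
while $X(D)\le\frac{1-\alpha}{2\alpha-1}2\rho'\lambda_f(\Sigma)$. So $Y\le C_1X$ yields $\lambda_f(\Sigma)\ge c'|\Sigma|$ with $c'=\frac{r\lambda_f(V)}{4C_1\rho'}>0$.

So $f$ and $h$ are bi-Lipschitz on the open interval $V$ (for $h$, because $V$ is relatively compact in $U$), and $g=f\circ h^{-1}$ is bi-Lipschitz on $h(V)$.

## 9. From bi-Lipschitz to $C^\infty$ on $V$

Let $f',g',h'$ be Borel functions defined everywhere on $V$, $h(V)$, $V$, bounded and bounded below by positive constants, and equal to the derivatives a.e. Here $\sigma=\beta h(u)+(1-\beta)h(v)$ and $\tau=(1-\beta)h(u)+\beta h(v)$.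

**Step 1: differentiation of (8).** Now differentiation loses nothing. For a.e. $(u,v)\in V^2$,
$$\alpha f'(s)+(1-\alpha)f'(t)=h'(u)[\beta g'(\sigma)+(1-\beta)g'(\tau)],\tag{18}$$
$$(1-\alpha)f'(s)+\alpha f'(t)=h'(v)[(1-\beta)g'(\sigma)+\beta g'(\tau)].\tag{19}$$
For fixed $v\in V$ the maps $u\mapsto s,t,\sigma,\tau$ are bi-Lipschitz, so preimages of null sets are null. Differentiating $f(s)+f(t)=g(\sigma)+g(\tau)$ in $u$ by the chain rule gives (18) for a.e. $u$. The set where (18) fails is Borel, hence null by Fubini. Similarly for (19).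

**Step 2: $h\in C^{1,1}_{loc}(V)$.** The idea is to integrate (18) against a function of $v$, which smooths all factors except $h'(u)$. Let $[a,b]\subset V$, $0\le\chi\in C_c^\infty((a,b))$, $\chi\not\equiv0$, and $G=\chi h'$, zero outside $[a,b]$. Multiply (18) by $G(v)$ and integrate in $v$: for a.e. $u\in[a,b]$, $h'(u)\,\mathbf b(u)=\mathbf q(u)$, where
$$\mathbf b(u)=\int\chi h'(v)[\beta g'(\sigma)+(1-\beta)g'(\tau)]\,dv=-\int\chi'(v)\Big[\tfrac\beta{1-\beta}g(\sigma)+\tfrac{1-\beta}\beta g(\tau)\Big]dv,\tag{20}$$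
$$\mathbf q(u)=\int G(v)\big[\alpha f'(\alpha u+(1-\alpha)v)+(1-\alpha)f'((1-\alpha)u+\alpha v)\big]\,dv.\tag{21}$$
The second form in (20) is an integration by parts: for each $u$, $\partial_v\,g(\sigma)=(1-\beta)h'(v)g'(\sigma)$ and $\partial_v\,g(\tau)=\beta h'(v)g'(\tau)$ for a.e. $v$. From the second form, $\mathbf b$ is Lipschitz on $[a,b]$; from the first, it is bounded below by a positive constant.

*Continuity of $h'$.* For $u\in[a,b]$ and $v\in(a,b)$ the arguments of $f'$ in (21) lie in $[a,b]$, so we may replace $f'$ by $f_0=f'1_{[a,b]}\in L^1(\mathbb R)$. As $G$ is bounded and translation is continuous in $L^1$, $\mathbf q$ is continuous and bounded. So $h'=\mathbf q/\mathbf b$ a.e. with a continuous right side; hence $h\in C^1[a,b]$, and we take $h'=\mathbf q/\mathbf b$ everywhere on $[a,b]$. As $[a,b]$ was arbitrary, $h\in C^1(V)$, and $h'$ is bounded below by a positive constant on $V$.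

*Lipschitz bound for $h'$.* Let $\omega(k)$ be the modulus of continuity of $h'$ on $[a,b]$, and $\omega_G$ that of $G=\chi h'$ on $\mathbb R$. For two points of $[a,b]$ use that $\chi$ is Lipschitz and $\chi,h'$ are bounded; if one point is outside, replace it by the nearest endpoint, where $G=0$ too. So $\omega_G(k)\le C(\omega(k)+k)$. Given $\epsilon>0$ write $f_0=f_1+f_2$ with $f_1\in C^1_c(\mathbb R)$ and $\|f_2\|_{L^1}\le\epsilon$. The part of $\mathbf q$ with $f_1$ is Lipschitz (differentiate under the integral). In the part with $f_2$ substitute $p=\alpha u+(1-\alpha)v$, resp. $p=(1-\alpha)u+\alpha v$, to get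
$$\tfrac\alpha{1-\alpha}\int G\big(\tfrac{p-\alpha u}{1-\alpha}\big)f_2(p)\,dp+\tfrac{1-\alpha}\alpha\int G\big(\tfrac{p-(1-\alpha)u}\alpha\big)f_2(p)\,dp .$$
If $u$ changes by at most $k$, the arguments of $G$ change by at most $rk$ (recall $r=\frac\alpha{1-\alpha}>1$). So the modulus of continuity of this part is at most $(r+r^{-1})\,\epsilon\,\omega_G(rk)$. Since $h'=\mathbf q/\mathbf b$ with $\mathbf q$ bounded and $\mathbf b$ Lipschitz and bounded below,
$$\omega(k)\le C_2\epsilon\,\omega(rk)+C_\epsilon k\qquad(k>0),$$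
with $C_2$ independent of $\epsilon$. Choose $\epsilon$ with $C_2\epsilon\le\frac1{2r}$. Then $N(k)=\omega(k)/k$ satisfies $N(k)\le\frac12N(rk)+C_3$, so
$$N(k)\le2^{-n}N(r^nk)+2C_3\qquad(n\ge0).$$
For $k'\ge b-a$ we have $N(k')\le2\sup_{[a,b]}|h'|/(b-a)$. Taking $n$ with $r^nk\ge b-a$ we see that $N$ is bounded, so $h'$ is Lipschitz on $[a,b]$. Thus $h\in C^{1,1}_{loc}(V)$.

**Step 3: if $m\ge0$ and $h\in C^{m+1,1}_{loc}(V)$, then $f\in C^{m+1,1}_{loc}(V)$.** Here we isolate $f'(s)$ and average along the line $s=\mathrm{const}$. From $\alpha\cdot(18)-(1-\alpha)\cdot(19)$, a.e.,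
$$(2\alpha-1)f'(s)=g'(\sigma)d_1+g'(\tau)d_2,\tag{22}$$
$$d_1=\alpha\beta h'(u)-(1-\alpha)(1-\beta)h'(v),\qquad d_2=\alpha(1-\beta)h'(u)-(1-\alpha)\beta h'(v).$$
Put $u=s+(1-\alpha)k$, $v=s-\alpha k$; then $\alpha u+(1-\alpha)v=s$ as it should be, $k=u-v$, and $(s,k)\mapsto(u,v)$ is linear with determinant $-1$. As functions of $(s,k)$, at $k=0$,
$$\partial_k\sigma=(\beta-\alpha)h'(s)<0,\qquad\partial_k\tau=(1-\alpha-\beta)h'(s)<0 .$$
The two factors are nonzero exactly because $\alpha\ne\beta$ and $\alpha\ne1-\beta$: along the line $s=\mathrm{const}$ both $\sigma$ and $\tau$ move, so averaging in $k$ smooths $g'(\sigma)$ and $g'(\tau)$.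

Fix $s_0\in V$. Choose $\delta,\ell>0$ such that on the closed rectangle $|s-s_0|\le\delta$, $|k|\le\delta$ we have $u,v\in V$ and $\partial_k\sigma,\partial_k\tau\le-\ell$. Let $I_\delta=(s_0-\delta,s_0+\delta)$, $\mathcal R=I_\delta\times(-\delta,\delta)$, and choose $\chi\in C_c^\infty((-\delta,\delta))$ with $\int\chi=1$ and support in $[-\delta_1,\delta_1]$, $\delta_1<\delta$. For a.e. $s\in I_\delta$, (22) holds for a.e. $k\in(-\delta,\delta)$. Multiply by $\chi(k)$, integrate in $k$, and change variables $k\mapsto z=\sigma(s,k)$, resp. $k\mapsto z=\tau(s,k)$: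
$$(2\alpha-1)f'(s)=\int g'(z)\,[\Gamma_1(s,z)+\Gamma_2(s,z)]\,dz\quad\text{for a.e. }s\in I_\delta.\tag{23}$$
Here $\Gamma_1(s,z)=a_1(s,k)$ with $a_1=d_1\chi/|\partial_k\sigma|$ if $z=\sigma(s,k)$ for some $(s,k)\in\mathcal R$, and $\Gamma_1(s,z)=0$ if there is no such $k$; $\Gamma_2$ is defined similarly with $d_2,\tau$.

*Claim.* For each $z$, $\Gamma_1(\cdot,z)\in C^m(I_\delta)$; the derivatives $\partial_s^i\Gamma_1$, $i\le m$, are bounded on $I_\delta\times\mathbb R$; and $\partial_s^m\Gamma_1$ is Lipschitz in $s$ uniformly in $z$. The same holds for $\Gamma_2$.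

*Proof of the claim.* The map $\Xi(s,k)=(s,\sigma(s,k))$ is injective on $\mathcal R$, since $\sigma$ decreases in $k$, and $C^{m+1,1}$ with Jacobian $\partial_k\sigma\le-\ell$. So $\Xi(\mathcal R)$ is open and the inverse $(s,z)\mapsto(s,k(s,z))$ is $C^{m+1}$. From $\partial_sk=-\partial_s\sigma/\partial_k\sigma$ and induction, the $s$-derivatives of $k$ up to order $m+1$ are polynomials in derivatives of $\sigma$ of order at most $m+1$, divided by powers of $\partial_k\sigma$, evaluated at $(s,k(s,z))$. Hence they are bounded. As $h'\in C^{m,1}_{loc}$, we have $a_1\in C^{m,1}$ on the closed rectangle. So the $s$-derivatives of $\Gamma_1=a_1(s,k(s,z))$ up to order $m$ are bounded on $\Xi(\mathcal R)$. The $m$-th one is a polynomial in derivatives of $a_1$ of order at most $m$, which are Lipschitz on the rectangle, and in $s$-derivatives of $k$ of order at most $m$, whose $s$-derivatives are bounded. So near each point of $\Xi(\mathcal R)$ it is Lipschitz in $s$ with a constant $L_0$ that does not depend on the point. Next, $\Gamma_1$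 vanishes off
$$\{(s,z):s\in I_\delta,\ \sigma(s,\delta_1)\le z\le\sigma(s,-\delta_1)\}\subset\Xi(\mathcal R),$$
which is relatively closed in $I_\delta\times\mathbb R$. So $\Gamma_1$ vanishes in a neighborhood of every point of $(I_\delta\times\mathbb R)\setminus\Xi(\mathcal R)$. Hence for fixed $z$, $\Gamma_1(\cdot,z)$ is $C^m$ on $I_\delta$, and $\partial_s^m\Gamma_1(\cdot,z)$ is locally $L_0$-Lipschitz, hence $L_0$-Lipschitz, on the interval $I_\delta$. For $\Gamma_2$ replace $\sigma,d_1$ by $\tau,d_2$. $\square$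

Since $g'$ is bounded and all $\Gamma_i(s,\cdot)$ are supported in one compact set, differentiation under the integral shows that the right side of (23) is $C^{m,1}$ on $I_\delta$. As $f$ is Lipschitz, it is a primitive of this function divided by $2\alpha-1$, so $f\in C^{m+1,1}$ on $I_\delta$. As $s_0$ was arbitrary, $f\in C^{m+1,1}_{loc}(V)$.

**Step 4: bootstrap.** Steps 2 and 3 with $m=0$ give $f,h\in C^{1,1}_{loc}(V)$. Suppose $f,h\in C^{m,1}_{loc}(V)$ with $m\ge1$. Since $h'>0$, $h^{-1}$ and $g=f\circ h^{-1}$ are $C^{m,1}_{loc}$ on $h(V)$, so the second form in (20) shows $\mathbf b\in C^{m,1}[a,b]$. As $G=\chi h'$ is Lipschitz with compact support in $(a,b)$, integrating (21) by parts gives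
$$\mathbf q(u)=-\int G'(v)\Big[\tfrac\alpha{1-\alpha}f(\alpha u+(1-\alpha)v)+\tfrac{1-\alpha}\alpha f((1-\alpha)u+\alpha v)\Big]dv$$
with $G'$ bounded, so $\mathbf q\in C^{m,1}[a,b]$. Hence $h'=\mathbf q/\mathbf b\in C^{m,1}[a,b]$. As $[a,b]\subset V$ was arbitrary, $h\in C^{m+1,1}_{loc}(V)$, and by Step 3 $f\in C^{m+1,1}_{loc}(V)$. By induction $f,h\in C^\infty(V)$.

Thus on $J_0:=f(V)$ both $\varphi$ and $\psi=h\circ\varphi$ are $C^\infty$ with positive derivatives. By Proposition 3, $\varphi$ and $\psi$ are affine on the nonempty open interval $J_0$.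

## 10. From affine on a subinterval to affine on $I$

Let $(a',b')\supset J_0$ be the maximal open subinterval of $I$ on which both $\varphi$ and $\psi$ are affine. Suppose $b'\in I$. Replacing the generators by equivalent ones, we may assume $\varphi=\psi=\mathrm{id}$ on $(a',b')$, and by continuity at $b'$.

**Step 1: $\varphi=\psi$ a little beyond $b'$.** Fix $x_0\in(a',b')$. For $y>b'$ close to $b'$ put $Y_1=\varphi(y)$, $Y_2=\psi(y)$. As $y\to b'$, the arguments of $\varphi^{-1},\psi^{-1}$ in (6) at $(y,x_0)$ tend to proper convex combinations of $b'$ and $x_0$, and they exceed $x_0$. So for $y$ close to $b'$ all four lie in $(x_0,b')$, where the inverses are the identity, and (6) reads $Y_1+x_0=Y_2+x_0$. Thus $\varphi=\psi$ on some $[b',b'+\delta_1)$, with image some $[b',b'+\delta_2)$.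

**Step 2: $\varphi=\mathrm{id}$ a little beyond $b'$.** We choose the points so that only one of the four arguments exceeds $b'$. Let $\gamma=\frac{2\beta}{\alpha-\beta}>0$. For small $e>0$ put
$$x=b'-\gamma e,\qquad Y=b'+\frac{(1+(1-\alpha)\gamma)e}\alpha,\qquad y=f(Y).$$
For $e$ small, $x\in(a',b')$ and $Y<b'+\delta_2$, so $\varphi(x)=\psi(x)=x$ and $\varphi(y)=\psi(y)=Y$. Then $\alpha Y+(1-\alpha)x=b'+e$ and
$$\beta Y+(1-\beta)x-b'=e\Big[\frac\beta\alpha+\gamma\Big(\frac{\beta(1-\alpha)}\alpha-(1-\beta)\Big)\Big]=\frac e\alpha\big[\beta-\gamma(\alpha-\beta)\big]=-\frac{\beta e}\alpha<0 .$$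
Since $\alpha>\beta\ge\frac12$ and $Y>x$,
$$x<(1-\alpha)Y+\alpha x\le(1-\beta)Y+\beta x\le\beta Y+(1-\beta)x<b'.$$
So in (6) at $(y,x)$ three of the four inverses are the identity, and (6) becomes $f(b'+e)+(1-\alpha)Y+\alpha x=Y+x$, that is, $f(b'+e)=\alpha Y+(1-\alpha)x=b'+e$. Hence $\varphi=\mathrm{id}$, and by Step 1 also $\psi=\mathrm{id}$, on a small interval to the right of $b'$. This contradicts the maximality of $(a',b')$. So $b'=\sup I$.

**Step 3: the left endpoint.** The functions $-\varphi(-x)$, $-\psi(-x)$ on $-I$ are increasing and satisfy (6) with the same weights, since the inverse of $-\varphi(-x)$ is $-f(-\,\cdot)$. Steps 1 and 2 for them give $a'=\inf I$. So $\varphi\sim\mathrm{id}$ and $\psi\sim\mathrm{id}$ on $I$. Theorem 1 is proved, and the conjecture is true. $\blacksquare$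

## 11. The equation near the diagonal, with all weights in $[0,1]$

We prove Theorem 2. If $\alpha\in\{0,1\}$, the left side of (6) is $x+y$; similarly for $\beta$ and the right side. So each of the conditions 1–4 implies (6) on $I\times I$: in case 1 because equivalent generators have the same means and $\alpha\mapsto1-\alpha$ changes nothing, in the other cases because both sides are $x+y$. And (6) on $I\times I$ implies (6) on $\mathcal N$. Conversely let (6) hold on $\mathcal N$. The four conditions on the weights exhaust all possibilities, so we treat them one by one. Every $x_0\in I$ has an open interval $I_0\ni x_0$ in $I$ with $I_0\times I_0\subset\mathcal N$. For $x,y\in I_0$ all means in (6) lie in $I_0$, so (6) holds for the restrictions to $I_0$.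

**Case 1:** $\alpha,\beta\in(0,1)$, $\alpha\in\{\beta,1-\beta\}$. We may take $\alpha=\beta$. By Proposition 1, $\varphi\sim\psi$ on each $I_0$. So $\psi\circ\varphi^{-1}$ is locally affine on the interval $\varphi(I)$, hence affine, and $\varphi\sim\psi$ on $I$.

**Case 2:** $\alpha,\beta\in(0,1)$, $\alpha\notin\{\beta,1-\beta\}$. By Theorem 1 on each $I_0$, $\varphi$ and $\psi$ are locally affine, hence affine on the connected set $I$.

**Case 3:** exactly one weight is in $\{0,1\}$. If $\alpha\in\{0,1\}$ and $\beta\in(0,1)$, the left side of (6) is $x+y$, which is the left side of (6) for the generator $\mathrm{id}$ with weight $\beta$. Case 1, applied to $(\mathrm{id},\psi)$ with both weights $\beta$, gives $\psi\sim\mathrm{id}$. The other half is symmetric.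

**Case 4:** $\alpha,\beta\in\{0,1\}$. Nothing is required. $\blacksquare$
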